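\title{Two random interlacements conditioned not to intersect in a large box}

\begin{abstract}
Let $\mathcal I_1$ and $\mathcal I_2$ be independent random interlacement sets on $\mathbb Z^d$, $d\ge3$, with intensities $u_1$ and $u_2$, conditioned to have no common point in the box of radius $N$. We prove that, outside an event of conditional probability $e^{-cN^{d-2}}$, one of the two sets has capacity less than $\epsilon N^{d-2}$ in the box, while the other has almost full capacity in a given concentric box. If $u_1=u_2$, each of the two alternatives has conditional probability tending to $\frac12$, which proves a conjecture; if $u_1\neq u_2$, the set with the smaller intensity is the depleted one. The proof cuts the box into a bounded number of tiles and measures unions of tiles by a softened capacity that is strictly subadditive.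
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $d\ge3$ and $(X_n)_{n\ge0}$ is simple random walk on $\mathbb Z^d$, with law $P_x$ and expectation $E_x$ when started at $x$. We write $|x|$ for the supremum norm and $B(x,t)=\{y\in\mathbb Z^d:|y-x|\le t\}$ for real $t\ge0$. For $S\subset\mathbb Z^d$ let $H_S=\inf\{n\ge0:X_n\in S\}$ and $\widetilde H_S=\inf\{n\ge1:X_n\in S\}$. The \emph{equilibrium measure} and the \emph{capacity} of a finite set $S$ are
\[
e_S(x)=1_S(x)\,P_x[\widetilde H_S=\infty],\qquad \operatorname{cap}(S)=\sum_{x}e_S(x).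
\]
A \emph{random interlacement set} of intensity $u>0$, in the sense of Sznitman, is a random subset $\mathcal I$ of $\mathbb Z^d$ such that
\begin{equation}\label{eq:avoid}
\mathbb P[\mathcal I\cap S=\emptyset]=e^{-u\operatorname{cap}(S)}\qquad\text{for every finite }S\subset\mathbb Z^d .
\end{equation}
We use no other property of $\mathcal I$. Capacity is thus the price of avoiding a set. Two facts from Section~\ref{sec:potential} complete the picture: a box of radius $N$ has capacity of order $N^{d-2}$, much smaller than its volume, and inside a finite set $K$ the set $\mathcal I$ has the law of the trace of a Poisson number, with mean $u\operatorname{cap}(K)$, of independent random walks.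

Let $\mathcal I_1,\mathcal I_2$ be independent random interlacement sets with intensities $u_1,u_2>0$. For a positive integer $N$ and $\delta\in[0,1)$ put
\[
K=B(0,N),\qquad K'=B(0,(1-\delta)N),\qquad \mathcal D=\{\mathcal I_1\cap\mathcal I_2\cap K=\emptyset\},\qquad Z=\mathbb P[\mathcal D].
\]
A given point lies in $\mathcal I_i$ with probability $1-e^{-u_i\operatorname{cap}(\{0\})}>0$, so the expected size of $\mathcal I_1\cap\mathcal I_2\cap K$ is a fixed positive fraction of $|K|$. The event $\mathcal D$ asks that this intersection be empty. What does the pair look like when $\mathcal D$ occurs?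

Replace the box by the single point $0$ and let $q_i=e^{-u_i\operatorname{cap}(\{0\})}$. Then $\mathcal D=\{0\notin\mathcal I_1\}\cup\{0\notin\mathcal I_2\}$ and
\[
\mathbb P[0\notin\mathcal I_1\mid\mathcal D]=\frac{q_1}{q_1+q_2-q_1q_2}.
\]
For $u_1=u_2$ this equals $1/(2-q_1)$, which tends to $\frac12$ as the intensity grows. If $u_2-u_1\to\infty$, it is at least $q_1/(q_1+q_2)$, which tends to $1$. In a large box the intensities are fixed, but the exponents $u_i\operatorname{cap}(K)$ tend to infinity. One therefore guesses that one of the two sets withdraws from the box while the other stays; that the set with the smaller intensity withdraws, because this is cheaper; and that a fair coin decides when $u_1=u_2$. The last part of this guess is Conjecture~5.3 of \cite{source}: \emph{if $u_1=u_2$, then for every $\delta\in(0,1)$ and every sufficiently small $\epsilon>0$, depending on $d$, $u_1$ and $\delta$,}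
\begin{equation}\label{eq:conj}
\lim_{N\to\infty}\mathbb P\big[\operatorname{cap}(\mathcal I_1\cap K')<\epsilon N^{d-2}\ \big|\ \mathcal D\big]=\tfrac12 .
\end{equation}
Some smallness of $\epsilon$ is needed, because $\operatorname{cap}(\mathcal I_1\cap K')\le\operatorname{cap}(K')\le C(1-\delta)^{d-2}N^{d-2}$ for large $N$, whatever $\mathcal I_1$ is. We prove the conjecture, for $\delta=0$ as well, for all $\epsilon$ below this trivial threshold, and with an exponential rate.

For $\epsilon>0$ and $\{i,j\}=\{1,2\}$ let $\mathcal E_i=\mathcal E_i(\epsilon)$ be the event that $\mathcal I_i$ is depleted in $K$ and $\mathcal I_j$ is almost full in $K'$: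
\[
\mathcal E_i=\big\{\operatorname{cap}(\mathcal I_i\cap K)<\epsilon N^{d-2}\big\}\cap\big\{\operatorname{cap}(\mathcal I_j\cap K')\ge\operatorname{cap}(K')-\epsilon N^{d-2}\big\}.
\]

\begin{theorem}\label{thm:main}
Let $d\ge3$, $\delta\in[0,1)$, $0<u_1\le u_2$ and $\epsilon>0$. There is $c>0$, depending on $d,u_1,u_2,\delta,\epsilon$, such that the following holds for all large $N$.
\begin{enumerate}
\item[(i)] If $u_1=u_2$, then $\mathbb P[\mathcal E_1\cup\mathcal E_2\mid\mathcal D]\ge1-e^{-cN^{d-2}}$. If moreover $2\epsilon N^{d-2}\le\operatorname{cap}(K')$ for all large $N$, then $\mathcal E_1$ and $\mathcal E_2$ are mutually exclusive and $|\mathbb P[\mathcal E_1\mid\mathcal D]-\frac12|\le e^{-cN^{d-2}}$.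
\item[(ii)] If $u_1<u_2$, then $\mathbb P[\mathcal E_1\mid\mathcal D]\ge1-e^{-cN^{d-2}}$.
\item[(iii)] $\log Z=-u_1\operatorname{cap}(K)+o(N^{d-2})$.
\end{enumerate}
\end{theorem}

Let $\gamma_-=\liminf_N N^{2-d}\operatorname{cap}(K')$ and $\gamma_+=\limsup_N N^{2-d}\operatorname{cap}(K')$. By (C4) in Lemma~\ref{lem:cap} below, $\gamma_->0$.

\begin{corollary}\label{cor:conj}
Let $\delta\in[0,1)$ and $p_N=\mathbb P[\operatorname{cap}(\mathcal I_1\cap K')<\epsilon N^{d-2}\mid\mathcal D]$. If $u_1=u_2$ and $0<\epsilon<\gamma_-$, then $p_N\to\frac12$, with error at most $e^{-cN^{d-2}}$ for large $N$; in particular \eqref{eq:conj} holds. If $\epsilon>\gamma_+$, then $p_N=1$ for large $N$. If $0<\epsilon<\gamma_-$, then $p_N\to1$ for $u_1<u_2$ and $p_N\to0$ for $u_1>u_2$.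
\end{corollary}

\begin{proof}
We use that capacity is monotone, see (C2) below. If $\epsilon>\gamma_+$, then $\operatorname{cap}(\mathcal I_1\cap K')\le\operatorname{cap}(K')<\epsilon N^{d-2}$ for large $N$. Let $\epsilon<\gamma_-$ and choose $\epsilon'\in(0,\epsilon]$ with $\epsilon+\epsilon'<\gamma_-$. For large $N$ we have $2\epsilon'N^{d-2}\le(\epsilon+\epsilon')N^{d-2}\le\operatorname{cap}(K')$. On $\mathcal E_1(\epsilon')$,
\[
\operatorname{cap}(\mathcal I_1\cap K')\le\operatorname{cap}(\mathcal I_1\cap K)<\epsilon'N^{d-2}\le\epsilon N^{d-2},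
\]
and on $\mathcal E_2(\epsilon')$, $\operatorname{cap}(\mathcal I_1\cap K')\ge\operatorname{cap}(K')-\epsilon'N^{d-2}\ge\epsilon N^{d-2}$. Hence
\[
\mathbb P[\mathcal E_1(\epsilon')\mid\mathcal D]\le p_N\le1-\mathbb P[\mathcal E_2(\epsilon')\mid\mathcal D].
\]
If $u_1=u_2$, exchanging $\mathcal I_1$ and $\mathcal I_2$ shows that the two conditional probabilities are equal, and by Theorem~\ref{thm:main}(i) both are within $e^{-cN^{d-2}}$ of $\frac12$. If $u_1<u_2$, the left side tends to $1$ by part (ii). If $u_1>u_2$, part (ii) with the two sets exchanged shows that the right side tends to $0$.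
\end{proof}

\begin{remark}\label{rem:delta}
The case $\delta>0$ does not follow from the case $\delta=0$ by monotonicity. Let $\partial K=\{x:|x|=N\}$. Then $e_K$ vanishes off $\partial K$ and $e_{\partial K}\ge e_K$ on $\partial K$, so $\operatorname{cap}(\partial K)\ge\operatorname{cap}(K)$, although $\partial K$ misses $K'$. Full capacity in $K$ says nothing about $K'$, and the proof has to see the interior of the box.
\end{remark}

Section~\ref{sec:potential} recalls the potential theory that we need. Section~\ref{sec:plan} works out the case of two points and explains what must change for a large box. Sections~\ref{sec:F} and~\ref{sec:volume} build the tools, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. From now on $0<u_1\le u_2$ are fixed. The letters $c,C$ denote positive constants that depend only on $d,u_1,u_2$; unnumbered ones may change from line to line, numbered ones keep their value. Every quantity with further dependence is introduced explicitly.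

\section{Green function, capacity, and the Poisson cloud}\label{sec:potential}

Let $g(x,y)=g(x-y)=\sum_{n\ge0}P_x[X_n=y]$ be the Green function and $G\phi(x)=\sum_yg(x,y)\phi(y)$ for finitely supported $\phi$. We write $\langle\phi,\psi\rangle=\sum_x\phi(x)\psi(x)$ and $\phi(S)=\sum_{x\in S}\phi(x)$. Since $g(x,y)=g(y,x)$, we have $\langle\phi,G\psi\rangle=\langle G\phi,\psi\rangle$. The only input on random walk that we take from the literature is that $0<g<\infty$ and, with $|\cdot|_2$ the Euclidean norm and $a_d>0$ a constant,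
\begin{equation}\label{eq:asymp}
g(x)\sim a_d|x|_2^{2-d}\qquad\text{as }x\to\infty;
\end{equation}
see \cite[Theorem 4.3.1]{LL}. Finiteness of $g$ is transience: the walk visits each finite set finitely often.

\begin{lemma}\label{lem:green}
\begin{enumerate}
\item[(G1)] $c(1+|x|)^{2-d}\le g(x)\le C(1+|x|)^{2-d}$ for all $x$.
\item[(G2)] $\sup_xG1_S(x)\le C|S|^{2/d}$ for every finite $S$. In particular $\sup_xG1_K(x)\le CN^2$.
\item[(G3)] For each $\zeta>0$ there is an integer $m=m(\zeta)$ such that, for every box $Q$ with $r\ge1$ points per side and every $x$ with $\min_{y\in Q}|x-y|\ge mr$, we have $g(x,y)\le(1+\zeta)g(x,y')$ for all $y,y'\in Q$.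
\end{enumerate}
\end{lemma}

\begin{proof}
(G1) follows from \eqref{eq:asymp} and $|x|\le|x|_2\le\sqrt d\,|x|$ for large $x$, and from $0<g<\infty$ for the finitely many remaining $x$.

(G2) Let $S\ne\emptyset$ and $t=\lceil|S|^{1/d}\rceil\le2|S|^{1/d}$. There are at most $C(1+k)^{d-1}$ points at distance $k$ from $x$, so the points of $S$ within distance $t$ of $x$ contribute at most $\sum_{k\le t}C(1+k)\le Ct^2$ to $G1_S(x)$. The other points contribute at most $|S|\,Ct^{2-d}\le Ct^2$, since $|S|\le t^d$.

(G3) Both $|x-y|_2$ and $|x-y'|_2$ are at least $mr\ge m$, and $|x-y'|_2\le|x-y|_2+\sqrt d\,r\le(1+\sqrt d/m)|x-y|_2$. By \eqref{eq:asymp}, $g(x,y)/g(x,y')\le(1+\sqrt d/m)^{d-2}(1+o_m(1))$, where $o_m(1)\to0$ as $m\to\infty$ uniformly in $r,Q,x,y,y'$.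
\end{proof}

A walk that visits the finite set $S$ has a last visit. Summing over its time $n$ and place $y$ gives $P_x[H_S<\infty]=\sum_{n,y}P_x[X_n=y]\,e_S(y)$, that is,
\begin{equation}\label{eq:last}
Ge_S(x)=P_x[H_S<\infty].
\end{equation}
So $0\le Ge_S\le1$, and $Ge_S=1$ on $S$. For $S=\{x\}$ this gives $\operatorname{cap}(\{x\})=1/g(0)\le1$.

\begin{lemma}\label{lem:cap}
Let $S$ be finite.
\begin{enumerate}
\item[(C1)] If $\nu\ge0$ is supported on $S$ and $G\nu\le b$ on $S$, then $\nu(S)\le b\operatorname{cap}(S)$.
\item[(C2)] If $A\subset S$, then $\sum_xe_S(x)P_x[H_A<\infty]=\operatorname{cap}(A)$. Capacity is monotone and subadditive.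
\item[(C3)] $\operatorname{cap}(S)\ge c_1|S|^{1-2/d}$, with $c_1=c_1(d)$.
\item[(C4)] $c_1t^{d-2}\le\operatorname{cap}(B(x,t))\le C_1t^{d-2}$ for all $x$ and all real $t\ge1$, with $C_1=C_1(d)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(C1) $\nu(S)=\langle\nu,Ge_S\rangle=\langle G\nu,e_S\rangle\le b\operatorname{cap}(S)$.

(C2) By \eqref{eq:last}, the sum is $\langle e_S,Ge_A\rangle=\langle Ge_S,e_A\rangle=\operatorname{cap}(A)$. It is at most $\operatorname{cap}(S)$, which is monotonicity. For $S=A\cup A'$, sum $P_x[H_S<\infty]\le P_x[H_A<\infty]+P_x[H_{A'}<\infty]$ against $e_S$ to get subadditivity.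

(C3) Apply (C1) with $\nu=1_S$ and use (G2).

(C4) The lower bound is (C3), since $|B(x,t)|=(2\lfloor t\rfloor+1)^d\ge t^d$. For the upper bound, with $B=B(x,t)$, \eqref{eq:last} and (G1) give $1=Ge_B(x)\ge c(1+t)^{2-d}\operatorname{cap}(B)$.
\end{proof}

Property (C1) is our tool for bounding a capacity from below: exhibit a measure on the set with large mass and potential at most about $1$.

Write $\mathcal I^v$ for an interlacement set of intensity $v>0$. Let $\bar e_K=e_K/\operatorname{cap}(K)$, let $J$ be a Poisson variable with mean $v\operatorname{cap}(K)$, and let $X^1,X^2,\dots$ be independent walks with starting law $\bar e_K$, independent of $J$. We call $(X^j)_{j\le J}$ the \emph{Poisson cloud}. Conditioning on $J$ shows that, for every measurable $\Phi\ge0$ on paths with $E_{\bar e_K}[\Phi]<\infty$,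
\begin{equation}\label{eq:poisson}
\mathbb E\Big[\prod_{j\le J}\Phi(X^j)\Big]=\exp\big\{v\operatorname{cap}(K)\big(E_{\bar e_K}[\Phi]-1\big)\big\}.
\end{equation}

\begin{lemma}\label{lem:cloud}
The set $\mathcal I^v\cap K$ has the law of the set $\mathcal J$ of points of $K$ visited by $X^j$ for some $j\le J$.
\end{lemma}

\begin{proof}
For $A\subset K$, \eqref{eq:poisson} with $\Phi=1\{H_A=\infty\}$ and (C2) give
\[
\mathbb P[\mathcal J\cap A=\emptyset]=\exp\{-v\operatorname{cap}(K)P_{\bar e_K}[H_A<\infty]\}=e^{-v\operatorname{cap}(A)}=\mathbb P[\mathcal I^v\cap A=\emptyset].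
\]
These numbers determine the law of a random subset $\mathcal J$ of $K$: they give $\mathbb P[\mathcal J\subset A']$ for all $A'\subset K$, and $\mathbb P[\mathcal J=A'']=\sum_{A'\subset A''}(-1)^{|A''\setminus A'|}\mathbb P[\mathcal J\subset A']$ by inclusion--exclusion.
\end{proof}

Finally, let $\{i,j\}=\{1,2\}$. Given $\mathcal I_i$, the event $\mathcal D$ says that the independent set $\mathcal I_j$ avoids $\mathcal I_i\cap K$. So by \eqref{eq:avoid}, for every event $\mathcal A$ determined by $\mathcal I_i$,
\begin{equation}\label{eq:cond}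
\mathbb P[\mathcal D\cap\mathcal A]=\mathbb E\big[1_{\mathcal A}\,e^{-u_j\operatorname{cap}(\mathcal I_i\cap K)}\big].
\end{equation}
This is the place where independence enters. Since $\{\mathcal I_1\cap K=\emptyset\}\subset\mathcal D$,
\begin{equation}\label{eq:Zlower}
Z\ge e^{-u_1\operatorname{cap}(K)}.
\end{equation}

\section{Two points, and the plan of the proof}\label{sec:plan}

For a single point the only way to realize $\mathcal D$ is that one set withdraws. With two points a compromise becomes possible, and one sees why it loses.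

\begin{example}\label{ex:two}
Replace the box by $K=\{x,y\}$ with $x\ne y$, let $u_1=u_2=u$, and put $g_0=g(0)$, $g_1=g(x-y)>0$. The reflection $z\mapsto x+y-z$ preserves the walk and exchanges $x$ and $y$, so $e_K(x)=e_K(y)$. By \eqref{eq:last}, $(g_0+g_1)e_K(x)=1$, and $\operatorname{cap}(K)=2/(g_0+g_1)$. For $A\subset K$ let
\[
\mathcal D_A=\{\mathcal I_1\cap A=\emptyset\}\cap\{\mathcal I_2\cap(K\setminus A)=\emptyset\},\qquad \mathbb P[\mathcal D_A]=e^{-u(\operatorname{cap}(A)+\operatorname{cap}(K\setminus A))}.
\]
Each $\mathcal D_A$ is contained in $\mathcal D$, and on $\mathcal D$ the event $\mathcal D_A$ holds with $A=K\setminus\mathcal I_1$; so $\mathcal D=\bigcup_A\mathcal D_A$. With $p=e^{-u\operatorname{cap}(K)}$, the two pure strategies $\mathcal D_K,\mathcal D_\emptyset$ have probability $p$ and their intersection has probability $p^2$. The two mixed strategies $\mathcal D_{\{x\}},\mathcal D_{\{y\}}$ have probability $e^{-2u/g_0}=pe^{-u\gamma}$, where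
\[
\gamma=\operatorname{cap}(\{x\})+\operatorname{cap}(\{y\})-\operatorname{cap}(K)=\frac{2g_1}{g_0(g_0+g_1)}>0 .
\]
Hence $2p-p^2\le Z\le2p+2pe^{-u\gamma}$, and
\[
\frac1{2+2e^{-u\gamma}}\le\mathbb P[\mathcal I_1\cap K=\emptyset\mid\mathcal D]=\frac pZ\le\frac1{2-p}.
\]
Both bounds tend to $\frac12$ as $u\to\infty$.
\end{example}

The mechanism is \emph{strict} subadditivity of capacity: avoiding $x$ and $y$ with the same set is cheaper than avoiding them with different sets, because a walk that would hit both has to be suppressed only once. The gap $\gamma$ is proportional to the interaction $g_1$. As $|x-y|\to\infty$ with $u$ fixed, $e^{-u\gamma}\to1$ and the mixed strategies become as likely as the pure ones. In the box, the corresponding input is the lower bound $g\ge cN^{2-d}$ between any two points of $K$.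

For $K=B(0,N)$ three obstacles appear.

\emph{There are too many partitions.} The identity $\mathcal D=\bigcup_A\mathcal D_A$ still holds, but it has $2^{|K|}\ge e^{cN^d}$ terms, while all exponents are at most of order $N^{d-2}$. We therefore cut $K$ into tiles of side $\ell\approx\eta N$, whose number does not depend on $N$, and record for each tile only whether $\mathcal I_i$ fills at most a small fraction $\sigma$ of it. Let $V$ be the union of these nearly vacant tiles and $O$ the union of the other, occupied, tiles. For a given pair $(V,O)$ there are two costs: $\mathcal I_i$ must be sparse on $V$, and $\mathcal I_j$ must avoid $\mathcal I_i\cap O$.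

\emph{Capacity is the wrong functional for tiles.} One would like the two costs to be about $u_i\operatorname{cap}(V)$ and $u_j\operatorname{cap}(O)$. But a set $R$ that has density above $\sigma$ in each tile of $O$ need not have capacity close to $\operatorname{cap}(O)$: if $O$ is one tile and $R$ is a box filling a fraction about $2\sigma$ of it, then $\operatorname{cap}(R)\le C\sigma^{1-2/d}\ell^{d-2}$ by (C4), whereas $\operatorname{cap}(O)\ge c_1\ell^{d-2}$. We need a set function $F$ such that
\begin{enumerate}
\item[(a)] sparseness on $V$ costs about $u_iF(V)$ (Lemma~\ref{lem:lowertail});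
\item[(b)] density above $\sigma$ in each tile of $O$ forces capacity at least about $F(O)$ (Lemma~\ref{lem:porous});
\item[(c)] $F$ is strictly subadditive (Lemma~\ref{lem:F}) and close to capacity on large boxes (Lemma~\ref{lem:opaque}).
\end{enumerate}
By (b), $F$ must give little weight to a single tile; by (c), it must give full weight to the box. Section~\ref{sec:F} defines such an $F$. With (a)--(c), the argument of Example~\ref{ex:two} shows that, for each $i$, one of $F(V)$ and $F(O)$ is small: $\mathcal I_i$ is essentially vacant or essentially occupying. The gain from strict subadditivity is proportional to $\min(F(V),F(O))$, so the argument sees only quantities of order $N^{d-2}$; this is why the conclusion is about small capacity and not about emptiness.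

\emph{Both sets might occupy all tiles.} Coarse-graining forgets what happens inside a tile, and two disjoint sets can both have density above $\sigma$ in every tile. This scenario is excluded by a separate argument on the total volume $|\mathcal I_2\cap K|$, prepared in Lemmas~\ref{lem:volume} and~\ref{lem:avoid}.

\section{A softened capacity}\label{sec:F}

Capacity measures a set that stops a walk at the first visit. We now measure a set that notices each visit only with a small probability. Let $U\subset\mathbb Z^d$ be finite, $\lambda>0$ and $p=\lambda/(1+\lambda)$. Let $(\xi_n)_{n\ge0}$ be independent Bernoulli variables with parameter $p$, independent of the walk, and call the time $n$ \emph{marked} if $X_n\in U$ and $\xi_n=1$. Put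
\[
f_U(y)=p\,1_U(y)\,P_y[\text{no marked time }n\ge1],\qquad F_\lambda(U)=\sum_yf_U(y),\qquad F_\lambda(\emptyset)=0 .
\]
For $p=1$ these would be $e_U$ and $\operatorname{cap}(U)$. By transience there are finitely many marked times, and summing over the last one gives, as in \eqref{eq:last},
\[
Gf_U(x)=P_x[\text{some time }n\ge0\text{ is marked}]\in[0,1].
\]
For $y\in U$, $1-Gf_U(y)=(1-p)P_y[\text{no marked time }n\ge1]$. Since $p/(1-p)=\lambda$, we obtain $f_U=\lambda(1-Gf_U)$ on $U$. With the symmetric operator $M=G+\lambda^{-1}\mathrm{Id}$,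
\begin{equation}\label{eq:feq}
Mf_U=1\ \text{ on }U,\qquad 0\le Gf_U\le1,\qquad 0\le f_U\le\lambda1_U .
\end{equation}
For a single point, \eqref{eq:feq} gives $F_\lambda(\{x\})=1/(g(0)+\lambda^{-1})$, which increases to $\operatorname{cap}(\{x\})$ as $\lambda\to\infty$ and is about $\lambda$ for small $\lambda$. If $U\subset K$ and the walks of the Poisson cloud are marked independently, then by \eqref{eq:poisson} no walk has a marked time with probability $\exp\{-v\langle e_K,Gf_U\rangle\}=e^{-vF_\lambda(U)}$, since $Ge_K=1$ on $U$. So $F_\lambda$ is to marked visits what capacity is to visits.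

\begin{lemma}\label{lem:F}
Let $U$ be finite, $\lambda>0$ and $F=F_\lambda$.
\begin{enumerate}
\item[(F1)] If $\phi\ge0$ is supported on $U$ and $M\phi\le b$ on $U$, then $\phi(U)\le bF(U)$.
\item[(F2)] $F(A)\le F(U)$ for $A\subset U$, and $F(U)\le\min(\operatorname{cap}(U),\lambda|U|)$.
\item[(F3)] If $U$ is the disjoint union of $A$ and $A'$, then
\[
F(A)+F(A')-F(U)=\sum_{x\in A'}f_U(x)\,Gf_A(x)+\sum_{x\in A}f_U(x)\,Gf_{A'}(x)\ \ge0 .
\]
\item[(F4)] If moreover $U\subset K$, then, with $c_2=c_2(d)$,
\[
F(A)+F(A')\ge F(U)+c_2N^{2-d}F(U)\min(F(A),F(A')).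
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) $\phi(U)=\langle\phi,Mf_U\rangle=\langle M\phi,f_U\rangle\le bF(U)$.

(F2) We have $Mf_A=1$ on $A$ and $Mf_A=Gf_A\le1$ off $A$, so (F1) with $\phi=f_A$ gives monotonicity. The bound by capacity is (C1) with $\nu=f_U$, and the bound by $\lambda|U|$ is part of \eqref{eq:feq}.

(F3) Since $Mf_U=1$ on $A$,
\[
F(A)=\langle f_A,Mf_U\rangle=\langle Mf_A,f_U\rangle=f_U(A)+\sum_{x\in A'}f_U(x)\,Gf_A(x).
\]
Add the same identity with $A$ and $A'$ exchanged and use $f_U(A)+f_U(A')=F(U)$.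

(F4) For $x,y\in K$ we have $1+|x-y|\le3N$, so $g(x,y)\ge c_2N^{2-d}$ by (G1). Hence $Gf_A\ge c_2N^{2-d}F(A)$ and $Gf_{A'}\ge c_2N^{2-d}F(A')$ on $K$, and the right side of (F3) is at least $c_2N^{2-d}\min(F(A),F(A'))\,(f_U(A')+f_U(A))$.
\end{proof}

The right side of (F3) is the gap $\gamma$ of Example~\ref{ex:two}: with $e$ in place of $f$ and $A=\{x\}$, $A'=\{y\}$, each of the two sums equals $(g_0+g_1)^{-1}g_1/g_0$.

The two bounds in (F2) indicate the right size of $\lambda$. For a box $Q$ of side $s$ they are of orders $s^{d-2}$ and $\lambda s^d$, and they cross at $s\approx\lambda^{-1/2}$. Below this length the second bound is sharp: (F1) with $\phi=\lambda1_Q$ and (G2) give $F_\lambda(Q)\ge\lambda|Q|/(1+C\lambda s^2)$. We shall take $\lambda=\Lambda/N^2$ with $\Lambda$ a large constant, and tiles of side $\eta N$ with $\eta\ll\Lambda^{-1/2}$. Then a tile is almost transparent. The next lemma says that the box is almost opaque.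

\begin{lemma}[large boxes]\label{lem:opaque}
For each $\tau\in(0,1)$ there are $\theta\in(0,\frac14]$, $\Lambda_0\ge1$ and $N_0$, depending on $\tau$ and $d$, such that for all integers $N\ge N_0$ and all $\Lambda\ge\Lambda_0$,
\[
F_{\Lambda/N^2}\big(B(0,(1-\theta)N)\big)\ge(1-\tau)\operatorname{cap}(B(0,N)).
\]
\end{lemma}

\begin{proof}
We want to apply (F1), so we need a test function $\phi$ with mass close to $\operatorname{cap}(K)$, potential at most $1$, and $\lambda^{-1}\phi$ small. An equilibrium measure has the first two properties but not the third: $e_K$ puts mass at least $c_1N^{d-2}$ on at most $CN^{d-1}$ boundary points, so its maximum is at least $cN^{-1}$, far above $\lambda=\Lambda N^{-2}$. We average translates of the equilibrium measure of the smaller box $K_\theta=B(0,(1-2\theta)N)$, after showing that little capacity is lost in passing from $K$ to $K_\theta$. Let $\theta\in(0,\frac14]$ and $N\ge N_0:=1/\theta$.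

\emph{Step 1: $\operatorname{cap}(K_\theta)\ge(1-\tau/2)\operatorname{cap}(K)$ for small $\theta$.} By (C2),
\[
\operatorname{cap}(K)-\operatorname{cap}(K_\theta)=\sum_xe_K(x)P_x[H_{K_\theta}=\infty],
\]
so it suffices to show $P_x[H_{K_\theta}=\infty]\le\tau/2$ for all $x\in K$. The idea is that at each scale between $\theta N$ and $N$ around $x$, the set $K_\theta$ contains a box of size comparable to the scale, which the walk hits with probability bounded below.

\emph{One scale.} There are $L>4$ and $c_*\in(0,1)$, depending only on $d$, such that for all $s\ge2$, all $x,y$ with $|y-x|\le2s$ and all $z\in B(x,s+1)$, the walk from $z$ hits $B=B(y,s/2)$ before it exits $B(x,Ls)$ with probability at least $c_*$. Indeed, the points of $B$ are within distance $\frac72s+1\le4s$ of $z$, so \eqref{eq:last}, (G1) and (C4) give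
\[
P_z[H_B<\infty]=Ge_B(z)\ge c(1+4s)^{2-d}c_1(s/2)^{d-2}\ge2c_*
\]
for some $c_*=c_*(d)>0$. A point $z'$ outside $B(x,Ls)$ is at distance more than $(L-\frac52)s$ from $B$, so $P_{z'}[H_B<\infty]\le C((L-\frac52)s)^{2-d}C_1(s/2)^{d-2}\le c_*$ for $L$ large. By the strong Markov property at the exit time, the walk visits $B$ after the exit with probability at most $c_*$, and so it visits $B$ before the exit with probability at least $2c_*-c_*$.

\emph{A box inside $K_\theta$.} Let $x\in K$ and $2\theta N\le s\le N/2$; note $s\ge2$. Move $x$ toward the origin: $y_i=x_i-\operatorname{sgn}(x_i)\min(|x_i|,\lfloor2s\rfloor)$. Then $|y-x|\le2s$ and $|y_i|\le\max(0,N-2s+1)$, so every $w\in B(y,s/2)$ satisfies $|w|\le\max(s/2,\,N-\frac32s+1)$. Here $s/2\le N/4\le(1-2\theta)N$, and $N-\frac32s+1\le N-3\theta N+1\le(1-2\theta)N$ because $\theta N\ge1$. Thus $B(y,s/2)\subset K_\theta$.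

\emph{Many scales.} Let $s_k=2\theta NL^k$, let $T_k$ be the exit time from $B(x,s_k)$, and let $k_0=\lfloor\log(1/(4\theta))/\log L\rfloor$. For $0\le k\le k_0$ we have $2\theta N\le s_k\le N/2$ and $X_{T_k}\in B(x,s_k+1)$. So, conditionally on the path up to $T_k$, the walk visits $K_\theta$ during $[T_k,T_{k+1})$ with probability at least $c_*$. Hence $P_x[H_{K_\theta}=\infty]\le(1-c_*)^{k_0+1}$, which is at most $\tau/2$ for $\theta$ small. Fix such a $\theta$.

\emph{Step 2: averaging.} Let $\phi=|B(0,\theta N)|^{-1}\sum_{z\in B(0,\theta N)}e_{K_\theta+z}$. It is supported in $B(0,(1-\theta)N)$, has total mass $\operatorname{cap}(K_\theta)$, and $G\phi\le1$ by \eqref{eq:last}. Since $e_{K_\theta+z}(x)=e_{K_\theta}(x-z)$,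
\[
\phi(x)\le\frac{\operatorname{cap}(K_\theta)}{|B(0,\theta N)|}\le\frac{C_1N^{d-2}}{(\theta N)^d}=C_1\theta^{-d}N^{-2}.
\]
With $\lambda=\Lambda/N^2$ this gives $M\phi\le1+C_1\theta^{-d}/\Lambda\le1+\tau/2$ for $\Lambda\ge\Lambda_0:=\max(1,2C_1\theta^{-d}/\tau)$. By (F1) and Step 1,
\[
F_\lambda\big(B(0,(1-\theta)N)\big)\ge\frac{\operatorname{cap}(K_\theta)}{1+\tau/2}\ge(1-\tau/2)^2\operatorname{cap}(K)\ge(1-\tau)\operatorname{cap}(K).\qedhere
\]
\end{proof}

For an integer $r\ge1$, an \emph{$r$-tile} is a set $(rz+[0,r)^d)\cap\mathbb Z^d$ with $z\in\mathbb Z^d$; we call $z$ its index. The $r$-tiles partition $\mathbb Z^d$. Two points of a tile are at distance at most $r-1$, so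
\begin{equation}\label{eq:tiles}
\text{the union of the $r$-tiles contained in }B(0,N)\text{ contains }B(0,N-r).
\end{equation}

The next lemma is requirement (b) of Section~\ref{sec:plan}. It uses (C1) with a measure obtained from $f_U$ by moving, within each tile, the mass of $f_U$ onto the given set $R$. Seen from far away the move changes little, by (G3). Nearby tiles carry little mass, because $f_U\le\lambda$; this bound is what an equilibrium measure lacks.

\begin{lemma}[porous sets]\label{lem:porous}
Let $\zeta\in(0,1)$ and $m=m(\zeta)$ as in \textup{(G3)}. Let $U$ be a finite union of $r$-tiles, and let $R\subset U$ satisfy $\operatorname{cap}(R\cap Q)\ge\kappa>0$ for every $r$-tile $Q\subset U$. Then for every $\lambda>0$,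
\[
\operatorname{cap}(R)\ge\frac{F_\lambda(U)}{1+\zeta+(2m+1)^d\lambda r^d/\kappa}.
\]
\end{lemma}

\begin{proof}
Let $\nu=\sum_Qf_U(Q)\,e_{R\cap Q}/\operatorname{cap}(R\cap Q)$, the sum being over the tiles $Q\subset U$. Then $\nu$ is supported on $R$ and has total mass $F_\lambda(U)$. Fix $x$ and call $Q$ \emph{near} if $\min_{y\in Q}|x-y|<mr$, and \emph{far} otherwise. If the index of $Q$ and the index of the tile containing $x$ differ by at least $m+1$ in some coordinate, then $|x-y|\ge(m+1)r-(r-1)>mr$ for all $y\in Q$. So at most $(2m+1)^d$ tiles are near. Since $Ge_{R\cap Q}\le1$, a near tile contributes at most $f_U(Q)/\kappa\le\lambda r^d/\kappa$ to $G\nu(x)$. Since $e_{R\cap Q}/\operatorname{cap}(R\cap Q)$ is a probability on $Q$, a far tile contributes at most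
\[
f_U(Q)\max_{y'\in Q}g(x,y')\le(1+\zeta)\sum_{y\in Q}f_U(y)g(x,y)
\]
by (G3), and these bounds sum to at most $(1+\zeta)Gf_U(x)\le1+\zeta$. Now apply (C1) with $S=R$.
\end{proof}

\section{Volume estimates for one interlacement}\label{sec:volume}

We turn to requirement (a). The difficulty is that $\{|\mathcal I\cap A|\le\sigma|A|\}$ is not an avoidance event, while \eqref{eq:avoid} speaks only of avoidance. We compare the two by a random test set $R$ with one uniform point in each $r$-tile of $A$: a sparse $\mathcal I$ avoids $R$ with probability about $e^{-\sigma n}$, where $n$ is the number of tiles, and avoiding $R$ costs $v\operatorname{cap}(R)$. The side $r$ is subject to two constraints. Lemma~\ref{lem:porous} with $\kappa=1/g(0)$ gives $\operatorname{cap}(R)\gtrsim F_\lambda(A)$ if $\lambda r^d$ is small, so $r^d\ll N^2/\Lambda$. The loss $\sigma n$ is small compared with $N^{d-2}$ for a fixed small $\sigma$ if $n\le CN^d/r^d$ is of order $N^{d-2}$, so $r^d$ must be of order $N^2$. Hence $r^d\approx\rho N^2$ with a small constant $\rho$.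

\begin{lemma}[cost of sparseness]\label{lem:lowertail}
Let $\tau\in(0,1)$, $\Lambda\ge1$ and $\lambda=\Lambda/N^2$. There are $\rho>0$ and $\sigma\in(0,\frac14]$, depending on $\tau,\Lambda,d,u_1,u_2$, such that with $r=\lfloor(\rho N^2)^{1/d}\rfloor$, for all large $N$, all $v\in\{u_1,u_2\}$ and every $A\subset K$ that is a union of $r$-tiles,
\[
\mathbb P\big[|\mathcal I^v\cap A|\le\sigma|A|\big]\le\exp\{-v(1-\tau)F_\lambda(A)+\tau N^{d-2}\}.
\]
\end{lemma}

\begin{proof}
For $A=\emptyset$ the right side exceeds $1$, so let $A\ne\emptyset$ and write $\mathcal I=\mathcal I^v$. Let $m=m(\tau/4)$ and choose $\rho$ with $(2m+1)^d\Lambda\rho\,g(0)\le\tau/4$. For large $N$, $r\ge\frac12(\rho N^2)^{1/d}$, so the number of tiles of $A$ is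
\[
n=\frac{|A|}{r^d}\le\frac{(3N)^d2^d}{\rho N^2}=6^d\rho^{-1}N^{d-2}.
\]
Let $R$ consist of one uniformly chosen point from each tile of $A$, independently over tiles and independently of $\mathcal I$. For a set $Y$ of tiles of $A$, let $R_Y$ be $R$ with the points in tiles of $Y$ removed. Lemma~\ref{lem:porous} with $\zeta=\tau/4$, $\kappa=1/g(0)$ and $\lambda r^d\le\Lambda\rho$ gives, for every realization, $\operatorname{cap}(R)\ge F_\lambda(A)/(1+\tau/2)\ge(1-\tau/2)F_\lambda(A)$. A point has capacity at most $1$, so by subadditivity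
\begin{equation}\label{eq:RY}
\operatorname{cap}(R_Y)\ge(1-\tau/2)F_\lambda(A)-|Y|.
\end{equation}

Let $\sigma\in(0,\frac14]$ and $\mathcal A=\{|\mathcal I\cap A|\le\sigma|A|\}$. On $\mathcal A$ a few tiles may still be almost or entirely covered by $\mathcal I$, and then $R$ has little or no chance to be avoided; we discard them. Let $Y^*$ be the set of tiles $Q$ of $A$ with $|\mathcal I\cap Q|>r^d/2$. On $\mathcal A$ we have $|Y^*|r^d/2\le\sigma nr^d$, so $|Y^*|\le2\sigma n$. The function $1-t-e^{-2t}$ is concave and nonnegative at $t=0$ and $t=\frac12$, so $1-t\ge e^{-2t}$ on $[0,\frac12]$. Therefore, on $\mathcal A$,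
\[
\mathbb P[R_{Y^*}\cap\mathcal I=\emptyset\mid\mathcal I]=\prod_{Q\notin Y^*}\Big(1-\frac{|\mathcal I\cap Q|}{r^d}\Big)\ge\exp\Big\{-\frac{2|\mathcal I\cap A|}{r^d}\Big\}\ge e^{-2\sigma n}.
\]
The set $Y^*$ depends on $\mathcal I$, so we take a union bound over its values. Let $h(q)=-q\log q-(1-q)\log(1-q)$. For $q\in(0,\frac12]$ and $k\le qn$ we have $q^k(1-q)^{n-k}\ge q^{qn}(1-q)^{(1-q)n}=e^{-nh(q)}$, because $q\le1-q$. Hence $1\ge\sum_{k\le qn}\binom nkq^k(1-q)^{n-k}\ge e^{-nh(q)}\sum_{k\le qn}\binom nk$, and there are at most $e^{nh(2\sigma)}$ sets $Y$ with $|Y|\le2\sigma n$. By \eqref{eq:avoid} conditionally on $R$, and \eqref{eq:RY},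
\begin{align*}
e^{-2\sigma n}\,\mathbb P[\mathcal A]&\le\mathbb P[\mathcal A,\ R_{Y^*}\cap\mathcal I=\emptyset]\le\sum_{|Y|\le2\sigma n}\mathbb P[R_Y\cap\mathcal I=\emptyset]=\sum_{|Y|\le2\sigma n}\mathbb E\big[e^{-v\operatorname{cap}(R_Y)}\big]\\
&\le\exp\{nh(2\sigma)-v(1-\tau/2)F_\lambda(A)+2v\sigma n\}.
\end{align*}
As $h(q)\to0$ when $q\to0$, we can choose $\sigma$ with $6^d\rho^{-1}(h(2\sigma)+2\sigma+2u_2\sigma)\le\tau$.
\end{proof}

The last two lemmas serve to exclude the scenario in which both sets occupy all tiles. The first says that a total volume below a \emph{fixed} threshold $\sigma_0N^d$ already costs a fixed fraction of the full price. The number $\frac34$ plays no special role; what matters is that $\sigma_0$ depends only on $d,u_1,u_2$.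

\begin{lemma}[small volume]\label{lem:volume}
There is $\sigma_0=\sigma_0(d,u_1,u_2)>0$ such that, for all large $N$ and $i=1,2$,
\[
\mathbb P\big[|\mathcal I_i\cap K|\le\sigma_0N^d\big]\le e^{-\frac34u_i\operatorname{cap}(K)}.
\]
\end{lemma}

\begin{proof}
Fix $\tau_1\in(0,1)$ with $u_1c_1\big((1-\tau_1)^2-\frac34\big)\ge\tau_1$; small $\tau_1$ will do. Take $\theta,\Lambda_0$ from Lemma~\ref{lem:opaque} for $\tau_1$, and $\rho,\sigma,r$ from Lemma~\ref{lem:lowertail} for $(\tau_1,\Lambda_0)$. Let $A$ be the union of the $r$-tiles contained in $K$. Since $d\ge3$, $r=O(N^{2/d})=o(N)$. So for large $N$, \eqref{eq:tiles} gives $A\supset B(0,(1-\theta)N)\supset B(0,\frac34N)$, and $|A|\ge(\frac32N-1)^d\ge N^d$. Put $\sigma_0=\sigma$. The event in question implies $|\mathcal I_i\cap A|\le\sigma|A|$. By Lemma~\ref{lem:lowertail}, (F2) and Lemma~\ref{lem:opaque}, its probability is at most $\exp\{-u_i(1-\tau_1)^2\operatorname{cap}(K)+\tau_1N^{d-2}\}$. By (C4) and the choice of $\tau_1$, $u_i\big((1-\tau_1)^2-\frac34\big)\operatorname{cap}(K)\ge\tau_1N^{d-2}$.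
\end{proof}

The second says that it is expensive to avoid a set $W$ of almost full capacity and still fill a positive fraction of $K$. In the Poisson cloud, the walks that miss $W$ are Poisson in number with the small mean $v(\operatorname{cap}(K)-\operatorname{cap}(W))$, and the time each spends in $K$ has an exponential tail at scale $N^2$.

\begin{lemma}[avoidance with large volume]\label{lem:avoid}
There are $c_4,C_4>0$ such that for all $N\ge1$, $W\subset K$, $v\in\{u_1,u_2\}$ and $s>0$,
\[
\mathbb P\big[\mathcal I^v\cap W=\emptyset,\ |\mathcal I^v\cap K|\ge sN^d\big]\le e^{-v\operatorname{cap}(W)}\exp\Big\{C_4N^{d-2}\sqrt{1-\tfrac{\operatorname{cap}(W)}{\operatorname{cap}(K)}}-c_4sN^{d-2}\Big\}.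
\]
\end{lemma}

\begin{proof}
Let $T=\sum_{n\ge0}1_K(X_n)$ and $b=\sup_xE_x[T]=\sup_xG1_K(x)\le CN^2$, by (G2). Expanding the power and ordering the times,
\[
T^k\le k!\sum_{n_1\le\dots\le n_k}1_K(X_{n_1})\cdots1_K(X_{n_k}).
\]
Given the path up to time $n_{k-1}$, the sum over $n_k\ge n_{k-1}$ has expectation at most $b$; repeating this $k$ times gives $E_x[T^k]\le k!\,b^k$. With $\vartheta=1/(4b)\ge c_4N^{-2}$ we get $E_x[e^{2\vartheta T}]\le\sum_k(2\vartheta b)^k=2$.

Realize $\mathcal I^v\cap K$ by the Poisson cloud (Lemma~\ref{lem:cloud}) and let $T^j$ be the number of visits of $X^j$ to $K$. Then $|\mathcal I^v\cap K|\le\sum_{j\le J}T^j$, so the indicator of the event is at most $e^{-\vartheta sN^d}\prod_{j\le J}\Phi(X^j)$ with $\Phi=e^{\vartheta T}1\{H_W=\infty\}$. We have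
\[
E_{\bar e_K}[\Phi]-1=E_{\bar e_K}[e^{\vartheta T}-1;H_W=\infty]-P_{\bar e_K}[H_W<\infty],
\]
and $\operatorname{cap}(K)P_{\bar e_K}[H_W<\infty]=\operatorname{cap}(W)$ by (C2). So \eqref{eq:poisson} bounds the probability by
\[
e^{-\vartheta sN^d}\,e^{-v\operatorname{cap}(W)}\exp\big\{v\operatorname{cap}(K)\,E_{\bar e_K}[e^{\vartheta T}-1;H_W=\infty]\big\}.
\]
Since $0\le e^{\vartheta T}-1\le e^{\vartheta T}$, the Cauchy--Schwarz inequality bounds the last expectation by $\sqrt2\,P_{\bar e_K}[H_W=\infty]^{1/2}=\sqrt2\,(1-\operatorname{cap}(W)/\operatorname{cap}(K))^{1/2}$. With (C4), $C_4=\sqrt2\,u_2C_1$ works.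
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Call an event, depending on $N$, \emph{negligible} if its probability is at most $e^{-c'N^{d-2}}Z$ for all large $N$, with some $c'>0$ independent of $N$. A negligible event has conditional probability at most $e^{-c'N^{d-2}}$ given $\mathcal D$. A union of a bounded number of negligible events is negligible, and a factor independent of $N$ in the bound is harmless. Throughout, $\{i,j\}=\{1,2\}$.

\subsection{Parameters and coarse-graining}

Put
\[
c_3=\tfrac12c_1c_2,\qquad a=\min\Big(\frac12,\ \frac{u_1c_3}{4(2u_1C_1+1)}\Big),\qquad C_5=C_1+1,\qquad C_6=u_2C_5+2 .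
\]
Let $\beta\in(0,1)$; it will be subjected to finitely many smallness conditions involving only $d,u_1,u_2,\epsilon$. It is the threshold below which $N^{2-d}F$ counts as small. The precision of all estimates is $\tau=a\beta\le\beta/2$, and $a$ is chosen so that the accumulated errors, of order $\tau$, are beaten by the gain from strict subadditivity, of order $\beta$. Choose, in this order:
\begin{itemize}
\item $\theta,\Lambda_0$ from Lemma~\ref{lem:opaque} for $\tau$;
\item $\Lambda=4\Lambda_0/(1-\delta)^2$, $\lambda=\Lambda/N^2$, $F=F_\lambda$; the factor $4/(1-\delta)^2$ makes $K'$ opaque as well;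
\item $\rho,\sigma,r$ from Lemma~\ref{lem:lowertail} for $(\tau,\Lambda)$, and $m=m(\tau/4)$ from (G3);
\item $\eta\in(0,\theta(1-\delta)/2]$ with $(2m+1)^d\Lambda\eta^2/(c_1\sigma^{1-2/d})\le\tau/4$;
\item $\ell=r\lfloor\eta N/r\rfloor$, which lies in $[\eta N/2,\eta N]$ for large $N$, since $r=o(N)$.
\end{itemize}
Let $\mathcal Q$ be the set of $\ell$-tiles contained in $K$. A \emph{block} is a union of tiles of $\mathcal Q$, possibly empty. Let $U$ be the union of all tiles of $\mathcal Q$ and $U'$ the union of those contained in $K'$. Since $r$ divides $\ell$, every block is a union of $r$-tiles. Since $|\mathcal Q|\le(3N/\ell)^d\le(6/\eta)^d$, the number of blocks is at most $\Gamma=2^{(6/\eta)^d}$, which does not depend on $N$. Define the nearly vacant and the occupied block of $\mathcal I_i$ by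
\[
V_i=\bigcup\{Q\in\mathcal Q:|\mathcal I_i\cap Q|\le\sigma\ell^d\},\qquad O_i=U\setminus V_i .
\]
We now record requirements (a)--(c) of Section~\ref{sec:plan} in the form in which they are used. All statements hold for large $N$.

\emph{Opacity.} Let $N'=\lfloor(1-\delta)N\rfloor\ge(1-\delta)N/2$, so that $K'=B(0,N')$. As $\ell\le\eta N\le\theta N'\le\theta N$, \eqref{eq:tiles} gives $U\supset B(0,(1-\theta)N)$ and $U'\supset B(0,(1-\theta)N')$. Moreover $\lambda N^2\ge\lambda N'^2\ge\Lambda_0$. Lemma~\ref{lem:opaque}, applied at $N$ with $\lambda N^2$ and at $N'$ with $\lambda N'^2$ in the role of $\Lambda$, and (F2) give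
\begin{equation}\label{eq:opaqueU}
F(U)\ge(1-\tau)\operatorname{cap}(K),\qquad F(U')\ge(1-\tau)\operatorname{cap}(K').
\end{equation}

\emph{Cost of vacancy.} On $\{V_i=V\}$ we have $|\mathcal I_i\cap V|\le\sigma|V|$. By Lemma~\ref{lem:lowertail}, for every block $V$,
\begin{equation}\label{eq:vaccost}
\mathbb P[V_i=V]\le\exp\{-u_i(1-\tau)F(V)+\tau N^{d-2}\}.
\end{equation}

\emph{Capacity on occupied tiles.} If $Q\in\mathcal Q$ and $Q\subset O_i$, then $|\mathcal I_i\cap Q|>\sigma\ell^d$, so (C3) gives $\operatorname{cap}(\mathcal I_i\cap Q)\ge\kappa:=c_1\sigma^{1-2/d}\ell^{d-2}$. Also $\lambda\ell^d/\kappa=\Lambda(\ell/N)^2/(c_1\sigma^{1-2/d})\le\Lambda\eta^2/(c_1\sigma^{1-2/d})$. By the choice of $\eta$, Lemma~\ref{lem:porous} with tile side $\ell$ and $\zeta=\tau/4$ gives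
\begin{equation}\label{eq:occcap}
\operatorname{cap}(\mathcal I_i\cap O)\ge\frac{F(O)}{1+\tau/2}\ge(1-\tau)F(O)\qquad\text{for every block }O\subset O_i .
\end{equation}

\emph{Strict subadditivity.} By \eqref{eq:opaqueU}, (C4) and $\tau\le\frac12$ we have $N^{2-d}F(U)\ge c_1/2$. So (F4) gives, for every block $V$ and $O=U\setminus V$,
\begin{equation}\label{eq:strict}
F(V)+F(O)\ge F(U)+c_3\min(F(V),F(O)).
\end{equation}

We shall use several times that, by \eqref{eq:opaqueU}, $(1-\tau)^2\ge1-2\tau$ and $\operatorname{cap}(K')\le\operatorname{cap}(K)\le C_1N^{d-2}$,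
\begin{equation}\label{eq:twotau}
(1-\tau)F(U)\ge\operatorname{cap}(K)-2C_1\tau N^{d-2},\qquad(1-\tau)F(U')\ge\operatorname{cap}(K')-2C_1\tau N^{d-2}.
\end{equation}

\subsection{The dichotomy, and part (iii)}

This is the argument of Example~\ref{ex:two} at the level of blocks. Let $V$ be a block and $O=U\setminus V$. On $\{V_i=V\}$, \eqref{eq:occcap} gives $\operatorname{cap}(\mathcal I_i\cap K)\ge(1-\tau)F(O)$. By \eqref{eq:cond}, \eqref{eq:vaccost}, $u_i,u_j\ge u_1$, \eqref{eq:strict}, \eqref{eq:twotau} and $1-\tau\ge\frac12$,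
\begin{align}
\mathbb P[\mathcal D,V_i=V]&\le\exp\{-(1-\tau)(u_jF(O)+u_iF(V))+\tau N^{d-2}\}\notag\\
&\le\exp\{-(1-\tau)u_1\big(F(U)+c_3\min(F(V),F(O))\big)+\tau N^{d-2}\}\notag\\
&\le\exp\{-u_1\operatorname{cap}(K)+(2u_1C_1+1)\tau N^{d-2}-\tfrac12u_1c_3\min(F(V),F(O))\}.\label{eq:split}
\end{align}

Summing \eqref{eq:split} over all blocks and dropping the last term gives
\[
Z\le\Gamma\exp\{-u_1\operatorname{cap}(K)+(2u_1C_1+1)\tau N^{d-2}\}.
\]
With \eqref{eq:Zlower}, the quantity $N^{2-d}(\log Z+u_1\operatorname{cap}(K))$ is nonnegative and has upper limit at most $(2u_1C_1+1)a\beta$. It does not depend on $\beta$, and $\beta\in(0,1)$ is so far arbitrary. This proves part (iii).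

Define the events ``$\mathcal I_i$ is essentially vacant'' and ``$\mathcal I_i$ is essentially occupying'':
\[
\mathrm{Vac}_i=\{F(O_i)\le\beta N^{d-2}\},\qquad \mathrm{Occ}_i=\{F(V_i)\le\beta N^{d-2}\}.
\]
Outside $\mathrm{Vac}_i\cup\mathrm{Occ}_i$ we have $\min(F(V_i),F(O_i))>\beta N^{d-2}$. Sum \eqref{eq:split} over the corresponding blocks, and use \eqref{eq:Zlower} and $(2u_1C_1+1)\tau\le\frac14u_1c_3\beta$:
\[
\mathbb P[\mathcal D\setminus(\mathrm{Vac}_i\cup\mathrm{Occ}_i)]\le\Gamma Z\exp\{-\tfrac14u_1c_3\beta N^{d-2}\}.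
\]
This event is negligible for $i=1,2$. Thus, up to a negligible event,
\begin{equation}\label{eq:four}
\mathcal D\subset(\mathrm{Vac}_1\cap\mathrm{Occ}_2)\cup(\mathrm{Occ}_1\cap\mathrm{Vac}_2)\cup(\mathrm{Vac}_1\cap\mathrm{Vac}_2)\cup(\mathrm{Occ}_1\cap\mathrm{Occ}_2).
\end{equation}

\subsection{From blocks back to capacities}

\emph{An occupying set has almost full capacity.} On $\mathrm{Occ}_i$, (F3) for the partition of $U'$ into $O_i\cap U'$ and $V_i\cap U'$, together with (F2), gives $F(O_i\cap U')\ge F(U')-F(V_i)\ge F(U')-\beta N^{d-2}$. By \eqref{eq:occcap} for the block $O_i\cap U'$, \eqref{eq:twotau} and $2\tau\le\beta$,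
\begin{equation}\label{eq:occ'}
\operatorname{cap}(\mathcal I_i\cap K')\ge(1-\tau)F(U')-\beta N^{d-2}\ge\operatorname{cap}(K')-C_5\beta N^{d-2}\qquad\text{on }\mathrm{Occ}_i .
\end{equation}
This is where the interior of the box is seen (Remark~\ref{rem:delta}): smallness of $F(V_i)$ passes to $V_i\cap U'$ by monotonicity. The same two lines with $U$ in place of $U'$ give
\begin{equation}\label{eq:occ}
\operatorname{cap}(\mathcal I_i\cap K)\ge\operatorname{cap}(K)-C_5\beta N^{d-2}\qquad\text{on }\mathrm{Occ}_i .
\end{equation}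

\emph{Being vacant costs almost the full price.} On $\mathrm{Vac}_i$, (F3) gives $F(V_i)\ge F(U)-\beta N^{d-2}$, hence $(1-\tau)F(V_i)\ge\operatorname{cap}(K)-C_5\beta N^{d-2}$ by \eqref{eq:twotau}. Sum \eqref{eq:vaccost} over the blocks $V$ with this property. For $N$ so large that $\Gamma\le e^{\beta N^{d-2}}$, and since $u_iC_5\beta+\tau+\beta\le C_6\beta$,
\begin{equation}\label{eq:vac}
\mathbb P[\mathrm{Vac}_i]\le\exp\{-u_i\operatorname{cap}(K)+C_6\beta N^{d-2}\}.
\end{equation}

\emph{Given $\mathcal D$, a vacant set has small capacity.} The event $\mathrm{Vac}_i$ does not by itself bound $\operatorname{cap}(\mathcal I_i\cap K)$ from above: it controls densities in tiles, and we have no bound on the capacity of a set of density at most $\sigma$ in terms of $\sigma$. But the full price has already been paid by $\mathcal I_i$, so nothing is left for $\mathcal I_j$ to avoid a set of large capacity. By \eqref{eq:cond}, \eqref{eq:vac}, $u_i,u_j\ge u_1$ and \eqref{eq:Zlower},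
\[
\mathbb P[\mathcal D,\mathrm{Vac}_i,\operatorname{cap}(\mathcal I_i\cap K)\ge\epsilon N^{d-2}]\le e^{-u_j\epsilon N^{d-2}}\,\mathbb P[\mathrm{Vac}_i]\le Z\,e^{-(u_1\epsilon-C_6\beta)N^{d-2}} .
\]
We require from now on that $C_6\beta\le u_1\epsilon/2$ and $C_5\beta\le\epsilon$. Then this event is negligible, and with \eqref{eq:occ'} for $j$ in place of $i$ we conclude:
\begin{equation}\label{eq:pure}
(\mathcal D\cap\mathrm{Vac}_i\cap\mathrm{Occ}_j)\setminus\mathcal E_i\ \text{ is negligible for }i=1,2 .
\end{equation}
It remains to decide which of the four terms in \eqref{eq:four} survive.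

\subsection{Unequal intensities: part (ii)}

Let $u_1<u_2$. Every scenario in which $\mathcal I_2$ pays the full price is too expensive. By \eqref{eq:cond} with $i=1$ and \eqref{eq:occ}, then by \eqref{eq:Zlower} and (C4),
\[
\mathbb P[\mathcal D\cap\mathrm{Occ}_1]\le e^{-u_2\operatorname{cap}(K)+u_2C_5\beta N^{d-2}}\le Z\,e^{-((u_2-u_1)c_1-u_2C_5\beta)N^{d-2}},
\]
and by \eqref{eq:vac}, \eqref{eq:Zlower} and (C4), $\mathbb P[\mathrm{Vac}_2]\le Z\,e^{-((u_2-u_1)c_1-C_6\beta)N^{d-2}}$. As $u_2C_5\le C_6$, both events are negligible if $C_6\beta\le(u_2-u_1)c_1/2$. Each of the last three terms of \eqref{eq:four} is contained in $\mathrm{Occ}_1$ or in $\mathrm{Vac}_2$. So $\mathcal D\subset\mathrm{Vac}_1\cap\mathrm{Occ}_2$ up to a negligible event, and \eqref{eq:pure} with $i=1$ shows that $\mathcal D\setminus\mathcal E_1$ is negligible. This is part (ii).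

\subsection{Equal intensities: part (i)}

Let $u_1=u_2=u$.

\emph{Both vacant.} The full price is paid twice. The events $\mathrm{Vac}_1$ and $\mathrm{Vac}_2$ are independent, so \eqref{eq:vac}, \eqref{eq:Zlower} and (C4) give
\[
\mathbb P[\mathrm{Vac}_1\cap\mathrm{Vac}_2]\le e^{-2u\operatorname{cap}(K)+2C_6\beta N^{d-2}}\le Z\,e^{-(uc_1-2C_6\beta)N^{d-2}},
\]
which is negligible if $4C_6\beta\le uc_1$.

\emph{Both occupying.} Here \eqref{eq:cond} and \eqref{eq:occ} give only the bound $e^{-u\operatorname{cap}(K)+uC_5\beta N^{d-2}}$, which is not smaller than $Z$, and an additional cost must be found. Lemma~\ref{lem:avoid} with $W=\mathcal I_1\cap K$ provides a gain $c_4s$ against a loss of order $\sqrt\beta$, where $s$ is the volume fraction of $\mathcal I_2$. The density threshold $\sigma$ in the definition of $\mathrm{Occ}_2$ cannot serve as $s$, because $\sigma$ was chosen after $\beta$ and we have no inequality $\sigma\gg\sqrt\beta$. We use instead the threshold $\sigma_0$ of Lemma~\ref{lem:volume}, which does not depend on $\beta$, and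 treat the two sides of it separately.

Suppose first that $|\mathcal I_2\cap K|\ge\sigma_0N^d$. On $\mathrm{Occ}_1$ the set $W=\mathcal I_1\cap K$ satisfies $1-\operatorname{cap}(W)/\operatorname{cap}(K)\le C_5\beta/c_1$, by \eqref{eq:occ} and (C4). Put $C_7=C_4\sqrt{C_5/c_1}$. Lemma~\ref{lem:avoid}, applied to $\mathcal I_2$ conditionally on $\mathcal I_1$, and then \eqref{eq:cond} give
\begin{align*}
\mathbb P\big[\mathcal D,\mathrm{Occ}_1,|\mathcal I_2\cap K|\ge\sigma_0N^d\big]&\le e^{(C_7\sqrt\beta-c_4\sigma_0)N^{d-2}}\,\mathbb E\big[1_{\mathrm{Occ}_1}e^{-u\operatorname{cap}(\mathcal I_1\cap K)}\big]\\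
&=e^{(C_7\sqrt\beta-c_4\sigma_0)N^{d-2}}\,\mathbb P[\mathcal D\cap\mathrm{Occ}_1]\le e^{(C_7\sqrt\beta-c_4\sigma_0)N^{d-2}}Z .
\end{align*}
This is negligible if $C_7\sqrt\beta\le c_4\sigma_0/2$.

Suppose next that $|\mathcal I_2\cap K|\le\sigma_0N^d$. Then $\mathcal I_2$ pays three quarters of the price for its small volume, and $\mathcal I_1$ pays almost the full price for avoiding $\mathcal I_2$. By \eqref{eq:cond} with $i=2$, \eqref{eq:occ}, Lemma~\ref{lem:volume}, \eqref{eq:Zlower} and (C4),
\begin{align*}
\mathbb P\big[\mathcal D,\mathrm{Occ}_2,|\mathcal I_2\cap K|\le\sigma_0N^d\big]&\le e^{-u\operatorname{cap}(K)+uC_5\beta N^{d-2}}\,e^{-\frac34u\operatorname{cap}(K)}\\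
&\le Z\,e^{-u(\frac34c_1-C_5\beta)N^{d-2}},
\end{align*}
which is negligible if $C_5\beta\le c_1/2$. The two events just bounded cover $\mathcal D\cap\mathrm{Occ}_1\cap\mathrm{Occ}_2$, which is therefore negligible.

\emph{Conclusion.} Fix $\beta$ satisfying all the conditions above. Only the first two terms of \eqref{eq:four} survive, and by \eqref{eq:pure} the event $\mathcal D\setminus(\mathcal E_1\cup\mathcal E_2)$ is negligible. This is the first assertion of part (i).

Assume that $2\epsilon N^{d-2}\le\operatorname{cap}(K')$. On $\mathcal E_1\cap\mathcal E_2$ we would have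
\[
\operatorname{cap}(K')-\epsilon N^{d-2}\le\operatorname{cap}(\mathcal I_1\cap K')\le\operatorname{cap}(\mathcal I_1\cap K)<\epsilon N^{d-2},
\]
which contradicts the assumption. So $\mathcal E_1$ and $\mathcal E_2$ are mutually exclusive. Since $u_1=u_2$, the pair $(\mathcal I_2,\mathcal I_1)$ has the law of $(\mathcal I_1,\mathcal I_2)$; the exchange preserves $\mathcal D$ and maps $\mathcal E_1$ to $\mathcal E_2$. Hence
\[
2\,\mathbb P[\mathcal E_1\mid\mathcal D]=\mathbb P[\mathcal E_1\cup\mathcal E_2\mid\mathcal D]\in\big[1-e^{-cN^{d-2}},1\big],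
\]
and $|\mathbb P[\mathcal E_1\mid\mathcal D]-\frac12|\le e^{-cN^{d-2}}$. The proof of Theorem~\ref{thm:main} is complete. \qed

\begin{thebibliography}{9}

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}.

\bibitem{source}
\emph{On large deviations and intersection of random interlacements},
\texttt{https://par.nsf.gov/servlets/purl/10541963}.

\end{thebibliography}
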